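# Pure and uniform pure unrectifiability agree for analytic sets in the plane

## 1. Compact purely unrectifiable sets are uniformly so

Throughout, $\mu$ is Lebesgue measure on $[0,1]$, $\lambda$ is Lebesgue measure on $\mathbb R$, and $\mathcal H^1$ is one-dimensional Hausdorff measure. A *rectifiable curve* is a curve of finite length; parametrized at constant speed it is the image of a Lipschitz map on $[0,1]$. We use freely that an $M$-Lipschitz map increases $\mathcal H^1$ by a factor of at most $M$.

**Definition.** A set $N\subset\mathbb R^2$ is *purely unrectifiable* if it meets every rectifiable curve in a set of one-dimensional measure zero.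

**Definition.** A set $N\subset\mathbb R^2$ is *uniformly purely unrectifiable* if there is $\eta\in(0,\pi)$ such that for every closed arc $I$ of the unit circle of length $\eta$ and every $\varepsilon>0$ there is an open set $G\supset N$ with
$$\mu(\gamma^{-1}(G))<\varepsilon\quad\text{for every Lipschitz }\gamma:[0,1]\to\mathbb R^2\text{ with }\gamma'(t)\in I\text{ for a.e. }t.$$

In the first definition we look at one curve at a time. In the second, a single open neighborhood of $N$ must be nearly invisible to all curves running in the directions of $I$.

The following facts about these notions are taken as known: uniform pure unrectifiability implies pure unrectifiability; any fixed $\eta\in(0,\pi)$ gives an equivalent definition of the uniform notion; and the uniformly purely unrectifiable sets are exactly the sets $N\subset\mathbb R^2$ for which there is a real-valued Lipschitz function on $\mathbb R^2$ with no directional derivative at any point of $N$.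

A computation that we use several times: let $I$ be an arc of length $\eta<\pi$, rotated so that its center is $(1,0)$, and put $\alpha=\eta/2<\pi/2$. If $\gamma'\in I$ a.e., then $|\gamma'|=1$ and $\gamma_1'\ge\cos\alpha>0$ a.e. So $\gamma$ is $1$-Lipschitz, and
$$\gamma_1(t)-\gamma_1(s)\ge(t-s)\cos\alpha\qquad(s\le t).\tag{1}$$

**Example (countable sets).** By (1), such a $\gamma$ spends time at most $2r/\cos\alpha$ in a ball of radius $r$, because $\gamma_1$ then stays in an interval of length $2r$. Given a countable set $\{p_1,p_2,\dots\}$ and $\varepsilon>0$, cover $p_i$ by an open ball of radius $r_i$ with $\sum_i2r_i<\varepsilon\cos\alpha$. The union of the balls is the required $G$, so countable sets are uniformly purely unrectifiable.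

For compact sets, the two notions agree by an easy argument.

**Proposition 1.** Let $K\subset\mathbb R^2$ be compact and purely unrectifiable. Then the condition of uniform pure unrectifiability holds for $K$ with every $\eta\in(0,\pi)$.

*Proof.* If $K=\emptyset$ take $G=\emptyset$. Otherwise fix $\eta$, $I$ and $\varepsilon$, rotate so that $I$ is centered at $(1,0)$, and let $G_j=\{p:\operatorname{dist}(p,K)<1/j\}$. Suppose that no $G_j$ works. Then there are $\gamma_j$ with $\gamma_j'\in I$ a.e. and $\mu(\gamma_j^{-1}(G_j))\ge\varepsilon$. Each $\gamma_j$ is $1$-Lipschitz and meets $G_1$, so all the $\gamma_j$ lie in one bounded set. By Arzelà–Ascoli, a subsequence (not relabeled) converges uniformly to a $1$-Lipschitz $\gamma$.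

If $\gamma_j(t)\in G_j$ for infinitely many $j$, then $\operatorname{dist}(\gamma(t),K)=0$, so $\gamma(t)\in K$ as $K$ is closed. Hence $\gamma^{-1}(K)\supset\limsup_j\gamma_j^{-1}(G_j)$, and the reverse Fatou lemma gives $\mu(\gamma^{-1}(K))\ge\varepsilon$. Inequality (1) passes to the limit. So $|\gamma(t)-\gamma(s)|\ge|t-s|\cos\alpha$, which says that $\gamma$ is injective with a $(1/\cos\alpha)$-Lipschitz inverse. Therefore
$$\varepsilon\le\mu(\gamma^{-1}(K))\le\frac1{\cos\alpha}\mathcal H^1(K\cap\gamma([0,1]))=0,$$
a contradiction. $\square$

Countable unions are also harmless: given open $G_i\supset N_i$ that work for $I$ and $\varepsilon2^{-i}$ ($i\ge1$), the set $\bigcup_iG_i$ works for $\bigcup_iN_i$ and $\varepsilon$. So every purely unrectifiable $\sigma$-compact set is uniformly purely unrectifiable. What changes for a countable *intersection* of open sets?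

## 2. From $\sigma$-compact to $G_\delta$: limits of curves can miss the set

The paper "Lipschitz Functions With Unexpectedly Large Sets Of Nondifferentiability Points" states as an open question whether every purely unrectifiable $G_\delta$ subset of $\mathbb R^2$ is uniformly purely unrectifiable. These notes prove that it is.

**Example (a $G_\delta$ set that is not $\sigma$-compact).** Let $q_1,q_2,\dots$ enumerate the rationals, put $U_n=\bigcup_{i\ge1}(q_i-2^{-i}/n,\,q_i+2^{-i}/n)$, and let $E=\bigcap_nU_n$, $N=E\times E=\bigcap_n(U_n\times U_n)$. Then $\lambda(U_n)\le2/n$.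

The set $N$ is uniformly purely unrectifiable, with $\eta=\pi/4$. Two points of an arc $I$ of length $\pi/4$ are at angular distance at most $\pi/4$. So $I$ cannot contain both a point at angular distance less than $\pi/8$ from $\{\pm e_1\}$ and a point at angular distance less than $\pi/8$ from $\{\pm e_2\}$: those two points would be more than $\pi/2-\pi/4$ apart. If $I$ keeps distance at least $\pi/8$ from $\pm e_2$, then for $\gamma'\in I$ the derivative $\gamma_1'$ has constant sign and $|\gamma_1'|\ge\sin(\pi/8)$ a.e. So $\mu(\gamma^{-1}(U_n\times U_n))\le\mu(\gamma_1^{-1}(U_n))\le\frac{2}{n\sin(\pi/8)}$. In the other case use $\gamma_2$. Large $n$ gives the required open set.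

The set $N$ is not $\sigma$-compact. It has area zero, so each compact subset of it has empty interior, and if $N$ were $\sigma$-compact it would be meager. But $N$ is a dense $G_\delta$ in $\mathbb R^2$, which contradicts Baire's theorem.

In this example the open sets that define $N$ happened to work. In general they do not, and this is where the proof of Proposition 1 breaks. For $N=\bigcap_nU_n$ with $U_n$ open and decreasing, one would take curves $\gamma_n$ that spend time at least $\varepsilon$ in $U_n$ and pass to a limit $\gamma$. But a limit of points of $U_n$ need not lie in $N$. For instance, let $U_n=(-1,2)\times(0,1/n)$, so $N=\emptyset$. The curves $\gamma_n(t)=(t,\frac1{2n})$ spend all their time in $U_n$, and their limit misses $N$. So open neighborhoods must be built from knowledge of all possible curves, and a way must be found to extract compact sets from $N$.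

## 3. Lipschitz graphs and two set functions

By (1), a curve with directions in an arc of length less than $\pi$ is, after rotation, a Lipschitz graph. So we count the time that Lipschitz graphs spend in a set. Nothing depends on the target being one-dimensional.

Let $d\ge1$, $Q=[0,1]^d$, $X=[0,1]\times Q\subset\mathbb R^{1+d}$, with Euclidean norms. "Open" for subsets of $X$ means relatively open. For $L>0$ let $\mathcal L_L$ be the set of $L$-Lipschitz maps $f:[0,1]\to Q$, and write $\{f\in E\}=\{t\in[0,1]:(t,f(t))\in E\}$.

Recall that a set in a Polish space is *analytic* if it is empty or a continuous image of $\mathbb N^{\mathbb N}$. Borel sets are analytic; in particular a nonempty $G_\delta$ subset of $X$ is itself Polish, and every nonempty Polish space is a continuous image of $\mathbb N^{\mathbb N}$. Analytic sets are stable under finite intersections and continuous preimages, and analytic subsets of $\mathbb R$ are Lebesgue measurable.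

**Definition.** For analytic $A\subset X$ put $C_L(A)=\sup_{f\in\mathcal L_L}\lambda\{f\in A\}$; here $\{f\in A\}$ is the preimage of $A$ under $t\mapsto(t,f(t))$, hence analytic and measurable. For arbitrary $A\subset X$ put
$$C_L^*(A)=\inf\{C_L(G):G\supset A,\ G\subset X\text{ open}\}.$$

Both are nondecreasing in $L$ and in the set, and $C_L(A)\le C_L^*(A)$.

**Example.** Let $d=1$ and $A=\{(t,t):t\in[0,1]\}$. If $L<1$ and $f\in\mathcal L_L$, then $f(t)-t$ is strictly decreasing, so $f$ meets $A$ at most once and $C_L(A)=0$. If $L\ge1$, then $f(t)=t$ gives $C_L(A)=1$. So $L\mapsto C_L(A)$ can jump. For $A=\{t_0\}\times Q$ we have $C_L^*(A)=0$ for every $L$, since the neighborhoods $\{|t-t_0|<\delta\}$ have $C_L\le2\delta$.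

**Theorem A.** Every analytic purely unrectifiable $N\subset\mathbb R^2$ is uniformly purely unrectifiable. Indeed the condition in the definition holds for every $\eta\in(0,\pi)$. In particular this holds for every $G_\delta$ set that is purely unrectifiable.

**Theorem B.** If $A\subset X$ is analytic and $0<L<L'$, then
$$C_L(A)\le C_L^*(A)\le\sup\{C_{L'}(K):K\subset A\text{ compact}\}\le C_{L'}(A).$$
Hence $C_L^*(A)=C_L(A)$ for all but countably many $L$.

**Theorem C.**

1. In Theorem B one cannot take $L'=L$: for $d=1$ there is a $\sigma$-compact $A\subset X$ with $C_1(A)\le\frac38<\frac12\le C_1^*(A)$.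
2. An arbitrary $N\subset\mathbb R^2$ is uniformly purely unrectifiable iff it is contained in a purely unrectifiable $G_\delta$ set, iff it is contained in a purely unrectifiable analytic set.
3. Assuming the continuum hypothesis, there is a (non-analytic) purely unrectifiable subset of $\mathbb R^2$ that is not uniformly purely unrectifiable.

Since every uniformly purely unrectifiable set is purely unrectifiable, Theorem A says that the two notions coincide for analytic sets, in particular for $G_\delta$ sets. By the characterization quoted in Section 1, every purely unrectifiable analytic $N\subset\mathbb R^2$ then admits a real-valued Lipschitz function on $\mathbb R^2$ with no directional derivative at any point of $N$.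

**Proof of Theorem A from Theorem B.** Let $N$ be analytic and purely unrectifiable, $\eta\in(0,\pi)$, $I$ an arc of length $\eta$, and $\varepsilon>0$. Rotations preserve all hypotheses, so let $I$ be centered at $(1,0)$. Put $\alpha=\eta/2<\pi/2$, $L=\tan\alpha$ and $L'=L+1$.

**Step 1 (one square).** This step produces a small neighborhood inside each unit square. Let $X_1,X_2,\dots$ enumerate the squares $[a,a+1]\times[b,b+1]$, $(a,b)\in\mathbb Z^2$, and choose $\varepsilon_i>0$ with $\sum_i3\varepsilon_i<\varepsilon\cos\alpha$. Fix $i$, let $X_i=[a,a+1]\times[b,b+1]$, and let $N_i=N\cap X_i$, which is analytic. Let $K\subset N_i$ be compact and $f:[a,a+1]\to[b,b+1]$ be $L'$-Lipschitz. The graph of $f$ is a rectifiable curve and $(x,y)\mapsto x$ is $1$-Lipschitz, so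
$$\lambda\{f\in K\}\le\mathcal H^1(K\cap\operatorname{graph}f)=0 .$$
So the third term in Theorem B (translated, $d=1$) vanishes, and $C_L^*(N_i)=0$. Hence there is a relatively open $G_i\subset X_i$ with $N_i\subset G_i$ and $\lambda\{f\in G_i\}<\varepsilon_i$ for all $L$-Lipschitz $f:[a,a+1]\to[b,b+1]$.

**Step 2 (from the square to the plane).** We need sets open in $\mathbb R^2$, and graphs that enter and leave the square. Let $\pi_i:\mathbb R^2\to X_i$ clamp the first coordinate to $[a,a+1]$ and the second to $[b,b+1]$. Put
$$O_i=\pi_i^{-1}(G_i)\cap\big((a-\varepsilon_i,a+1+\varepsilon_i)\times\mathbb R\big).$$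
This is open in $\mathbb R^2$, as $\pi_i$ is continuous, and contains $N_i$, as $\pi_i$ is the identity on $X_i$. Let $J$ be a compact interval and $f:J\to\mathbb R$ be $L$-Lipschitz. We claim
$$\lambda\{x\in J:(x,f(x))\in O_i\}\le3\varepsilon_i.\tag{2}$$
If $J\cap[a,a+1]\ne\emptyset$, clamp the values of $f|_{J\cap[a,a+1]}$ to $[b,b+1]$ and extend constantly beyond the ends of $J$. The result $h:[a,a+1]\to[b,b+1]$ is $L$-Lipschitz. For $x\in J\cap[a,a+1]$ we have $\pi_i(x,f(x))=(x,h(x))$, so $(x,f(x))\in O_i$ iff $(x,h(x))\in G_i$. Such $x$ have measure at most $\varepsilon_i$. The other $x$ with $(x,f(x))\in O_i$ lie in $(a-\varepsilon_i,a)\cup(a+1,a+1+\varepsilon_i)$, of measure $2\varepsilon_i$. This proves (2).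

**Step 3 (curves as graphs).** We transfer (2) to curves. Let $G=\bigcup_iO_i\supset N$, and let $\gamma$ be Lipschitz with $\gamma'\in I$ a.e. Then $\gamma_1'\ge\cos\alpha$ and $|\gamma_2'|\le L\gamma_1'$ a.e. So $\gamma_1$ is an increasing bi-Lipschitz bijection onto $J=\gamma_1([0,1])$, its inverse is $(1/\cos\alpha)$-Lipschitz, and integration gives $|\gamma_2(t)-\gamma_2(s)|\le L|\gamma_1(t)-\gamma_1(s)|$. Hence $\gamma(t)=(\gamma_1(t),f(\gamma_1(t)))$ with $f:J\to\mathbb R$ $L$-Lipschitz, and
$$\mu(\gamma^{-1}(G))\le\frac1{\cos\alpha}\lambda\{x\in J:(x,f(x))\in G\}\le\frac1{\cos\alpha}\sum_i3\varepsilon_i<\varepsilon.\qquad\square$$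

The passage from $L$ to $L'$ costs nothing here, because pure unrectifiability kills graphs of every slope. It remains to prove Theorem B.

## 4. Capacitability, and how increasing unions fail at a fixed slope

The first inequality of Theorem B is monotonicity, and the last is too. The middle one says that the outer quantity $C_L^*(A)$ is seen by compact subsets of $A$. The classical tool for such a statement is Choquet's capacitability theorem. It asks for two properties of a monotone set function: good behavior on compact sets under outer approximation, and continuity along increasing unions of arbitrary sets. The first holds, by the argument of Proposition 1.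

**Lemma 1.** If $K\subset X$ is compact, then $C_L^*(K)=C_L(K)$.

*Proof.* Let $K\ne\emptyset$ and $G_j=\{p\in X:\operatorname{dist}(p,K)<1/j\}$. As $C_L(G_j)\ge C_L^*(K)$, there is $f_j\in\mathcal L_L$ with $\lambda\{f_j\in G_j\}\ge C_L^*(K)-1/j$. By Arzelà–Ascoli pass to a subsequence with $f_j\to f\in\mathcal L_L$ uniformly. If $(t,f_j(t))\in G_j$ for infinitely many $j$, then $(t,f(t))\in K$. By the reverse Fatou lemma, $C_L(K)\ge\lambda\{f\in K\}\ge\limsup_j\lambda\{f_j\in G_j\}\ge C_L^*(K)$. $\square$

The second property would read $C_L^*(\bigcup_nA_n)=\sup_nC_L^*(A_n)$ for $A_1\subset A_2\subset\cdots$. It is false. The following example shows it, and proves part 1 of Theorem C.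

**Proof of Theorem C, part 1.** Let $d=1$,
$$H=\bigcup_{j=0}^{3}\Big[\frac j8,\frac j8+\frac1{16}\Big]\subset[0,\tfrac12],\qquad E_0=\{(t,\tfrac14+t):t\in H\},$$
$$E_n=\{(t,\tfrac14-\tfrac1n+t):t\in[0,\tfrac12]\setminus H\}\quad(n\ge5),\qquad A=E_0\cup\bigcup_{n\ge5}E_n .$$
So half of a slope-one segment is in place, and the missing half is supplied only on parallel segments that approach it from below. The set $A$ is a subset of $X$; it is $\sigma$-compact, since $E_0$ is compact and $[0,\frac12]\setminus H$ is relatively open in $[0,\frac12]$.

*Upper bound for $C_1(A)$.* Let $f\in\mathcal L_1$. Then $f(t)-t$ is nonincreasing. It equals $\frac14$ when $f$ is on $E_0$, and is less than $\frac14$ when $f$ is on some $E_n$. So all times on $E_0$ precede all times on $\bigcup_{n\ge5} E_n$. Let $u\in[0,\frac12]$ be the supremum of the times on $E_0$ ($u=0$ if there are none). Then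
$$\lambda\{f\in A\}\le\lambda(H\cap[0,u])+\lambda([u,\tfrac12]\setminus H).$$
Put $h(u)=\lambda(H\cap[0,u])-\frac u2$. It has slope $\frac12$ on $[0,\frac1{16}]$, slope $-\frac12$ on $[\frac1{16},\frac18]$, and repeats with period $\frac18$; so $0\le h\le\frac1{32}$. Since $\lambda([0,\frac12]\setminus H)=\frac14$, we get $\lambda([u,\frac12]\setminus H)=\frac14-\big(u-\lambda(H\cap[0,u])\big)=\frac14-\frac u2+h(u)$. The sum is $\frac14+2h(u)\le\frac5{16}\le\frac38$. Hence $C_1(A)\le\frac38$.

*Lower bound for $C_1^*(A)$.* Let $G\supset A$ be open. As $E_0$ is compact, it has a positive distance to $X\setminus G$ (if that is nonempty). So $\{(t,\frac14-\frac1n+t):t\in H\}\subset G$ for large $n$. Together with $E_n\subset G$, the whole segment $\{(t,\frac14-\frac1n+t):0\le t\le\frac12\}$ lies in $G$. Continued constantly for $t>\frac12$, it is the graph of an element of $\mathcal L_1$. So $C_1(G)\ge\frac12$, and $C_1^*(A)\ge\frac12$. $\square$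

Now write $A=\bigcup_jK_j$ with $K_j$ compact and increasing. By Lemma 1, $C_1^*(K_j)=C_1(K_j)\le\frac38$ for all $j$, while $C_1^*(A)\ge\frac12$. So continuity along increasing unions fails at the fixed slope $L=1$, and Choquet's theorem does not apply to $C_1^*$.

The example also suggests the cure. A curve of slope slightly larger than $1$ can climb from the $n$th segment back to $E_0$ in a very short time if $n$ is large, and then drop again. So such curves can use both $E_0$ and $E_n$. With a little extra slope, the obstruction disappears.

## 5. Absorption with a slope increase, and Theorem B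

Let us see why outer Lebesgue measure $\lambda^*$ is continuous along increasing unions. Suppose $\lambda^*(A)<\infty$ and choose an open $G\supset A$ with $\lambda(G)\le\lambda^*(A)+\varepsilon$. For open $G'\supset A$ and open $H$,
$$\lambda(G\cup H)\le\lambda(G'\cup H)+\lambda(G\setminus G')\le\lambda(G'\cup H)+\varepsilon,$$
because $\lambda(G\setminus G')=\lambda(G)-\lambda(G\cap G')\le\lambda(G)-\lambda^*(A)$. In words: $G$ is so tight around $A$ that, in the presence of any $H$, it is absorbed by any other neighborhood $G'$ of $A$. For $C_L$, which is a supremum of measures, this subtraction is not available. The key lemma says that absorption nevertheless holds if the slope may increase.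

**Lemma 2 (absorption).** Let $0<L<L'$, $A\subset X$, $\varepsilon>0$. There is an open $G\supset A$ such that for all open $G',H\subset X$ with $G'\supset A$,
$$C_L(G\cup H)\le C_{L'}(G'\cup H)+\varepsilon.$$

The order of the quantifiers matters: $G$ is chosen before $G'$ and $H$. We prove the lemma in Section 6. First we show that it suffices.

**Lemma 3 (increasing unions).** If $0<L<L'$, $A_1\subset A_2\subset\cdots\subset X$ are arbitrary and $A=\bigcup_nA_n$, then $C_L^*(A)\le\sup_nC_{L'}^*(A_n)$.

*Proof.* Spend the slope increase in infinitely many small portions: let $\varepsilon>0$ and choose $L=L_0<L_1<L_2<\cdots<L'$. Let $G_n\supset A_n$ be given by Lemma 2 for $A_n$, the pair $(L_{n-1},L_n)$ and $\varepsilon2^{-n}$. Put $V_{m,M}=G_m\cup\dots\cup G_M$.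

For $m<M$, apply the property of $G_m$ with $H=V_{m+1,M}$ and $G'=G_{m+1}$, which is allowed since $G_{m+1}\supset A_{m+1}\supset A_m$. As $G'\cup H=V_{m+1,M}$,
$$C_{L_{m-1}}(V_{m,M})\le C_{L_m}(V_{m+1,M})+\varepsilon2^{-m}.$$
For $m=M$, take $H=\emptyset$ and the infimum over all open $G'\supset A_M$:
$$C_{L_{M-1}}(G_M)\le C_{L_M}^*(A_M)+\varepsilon2^{-M}\le C_{L'}^*(A_M)+\varepsilon2^{-M}.$$
Chaining these from $m=1$ to $m=M$ gives $C_L(V_{1,M})\le\sup_nC_{L'}^*(A_n)+\varepsilon$ for every $M$. Let $G=\bigcup_nG_n\supset A$. For each $f\in\mathcal L_L$ we have $\lambda\{f\in G\}=\lim_M\lambda\{f\in V_{1,M}\}$. So $C_L^*(A)\le C_L(G)\le\sup_nC_{L'}^*(A_n)+\varepsilon$. Let $\varepsilon\to0$. $\square$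

Note that if Lemma 2 held with $L'=L$ for $L=1$, the same proof with all $L_n=1$ would give $C_1^*(A)\le\sup_jC_1^*(K_j)$ in the example of Section 4, which is false. So the slope increase in Lemma 2 cannot be dropped.

**Proof of Theorem B.** Only the middle inequality and the last statement need proof. If $A=\emptyset$, all terms are $0$. Let $A=\varphi(\mathbb N^{\mathbb N})$ with $\varphi$ continuous, let $q<C_L^*(A)$, and let $L=L_0<L_1<\cdots<L'$.

**Step 1 (choosing coordinate bounds).** We cut $A$ down coordinate by coordinate without losing $q$. Write
$$A^{m_1\dots m_k}=\varphi\{s\in\mathbb N^{\mathbb N}:s_i\le m_i\text{ for }i\le k\}.$$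
Since $A=\bigcup_mA^m$ increasingly, Lemma 3 for $(L_0,L_1)$ gives $m_1$ with $C_{L_1}^*(A^{m_1})>q$. Since $A^{m_1}=\bigcup_mA^{m_1m}$ increasingly, Lemma 3 for $(L_1,L_2)$ gives $m_2$ with $C_{L_2}^*(A^{m_1m_2})>q$, and so on. By monotonicity in the slope, $C_{L'}^*(A^{m_1\dots m_k})>q$ for all $k$.

**Step 2 (the compact set).** We pass to the limit in $k$. Let $K=\varphi\{s:s_i\le m_i\text{ for all }i\}$. It is a continuous image of a product of finite sets, so it is a compact subset of $A$. We claim that every open $G\supset K$ contains some $A^{m_1\dots m_k}$. Otherwise, for each $k$ there is $s^{(k)}$ with $s^{(k)}_i\le m_i$ for $i\le k$ and $\varphi(s^{(k)})\notin G$. For each $i$, the $i$th coordinates are bounded by $m_i$ from $k=i$ on. So a diagonal subsequence converges to some $s$ with $s_i\le m_i$ for all $i$. Then $\varphi(s)\in K\subset G$, but $\varphi(s)$ is a limit of points of the closed set $X\setminus G$, a contradiction.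

So $C_{L'}(G)\ge C_{L'}^*(A^{m_1\dots m_k})>q$ for every open $G\supset K$ and suitable $k$. That is, $C_{L'}^*(K)\ge q$, and by Lemma 1, $C_{L'}(K)\ge q$. As $q<C_L^*(A)$ was arbitrary, the middle inequality follows.

**Step 3 (exceptional slopes).** We show that $C_L^*(A)=C_L(A)$ for all but countably many $L$. The function $\phi(L)=C_L(A)$ is nondecreasing and bounded, and $\phi(L)\le C_L^*(A)\le\phi(L')$ for all $L'>L$. So $C_L^*(A)=\phi(L)$ wherever $\phi$ is right-continuous, that is, off a countable set. $\square$

## 6. Proof of the absorption lemma by dyadic replacement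

Take $f\in\mathcal L_L$, and think of a piece of its graph over a dyadic interval $I$. One of two things happens.

- However small a neighborhood $G'$ of $A$ we are given, there is an $L$-Lipschitz curve over $I$ with nearly the same end points as $f$ that spends almost all of $I$ in $G'$. Then we can reroute $f$ over $I$ along this curve, at the cost of a little slope for the connections.
- Some neighborhood of $A$ captures every such curve for at most a fixed proportion less than $1$ of $I$. Then we replace our neighborhood by this one, and $f$ loses a fixed proportion of its time over $I$.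

If the second alternative is applied repeatedly, the time that remains is negligible. There are two difficulties. The neighborhood must be chosen before $f$; this is handled by having only finitely many approximate end-point data at each scale. And infinitely many shrinkings must leave an open set; this is handled by testing $f$ only at scales comparable with the distance to the complement of the current neighborhood, so that the shrinkings are locally finite.

**Constants.** Let $\kappa=\min(\varepsilon/6,1/4)$, and choose an integer $k\ge1$ with $(1-\kappa)^k\le\varepsilon/2$. Put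
$$c=1+2L+2L',\qquad\rho_n=\frac{\kappa(L'-L)}4\,2^{-n}\le L'2^{-n}\quad(n\ge0),$$
and let $S_n\subset Q$ be a finite $\rho_n$-net: every point of $Q$ is within $\rho_n$ of $S_n$. A *dyadic interval of level $n\ge0$* is $I=[a,b)=[i2^{-n},(i+1)2^{-n})\subset[0,1)$. These names $a,b$ for the end points are kept below.

**Step 1 (finitely many approximate data at each scale).** This step makes the dichotomy precise, without reference to $f$. A *triple of level $n$* is $\tau=(I,y,z)$ with $I$ dyadic of level $n$ and $y,z\in S_n$. There are finitely many of each level. Put
$$B_\tau=\{(t,x)\in X:t\in\bar I,\ |x-y|\le\rho_n+L2^{-n}\}.$$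
This is compact, with $\operatorname{diam}B_\tau\le2^{-n}+2\rho_n+2L2^{-n}\le c2^{-n}$. An $L$-Lipschitz $g:\bar I\to Q$ is *$\tau$-eligible* if $|g(a)-y|\le\rho_n$ and $|g(b)-z|\le\rho_n$. Then $|g(t)-y|\le L2^{-n}+\rho_n$ on $\bar I$, so the graph of $g$ lies in $B_\tau$.

Call $\tau$ *full* if for **every** open $G'\supset A$ there is a $\tau$-eligible $g$ with $\lambda\{t\in I:(t,g(t))\in G'\}\ge(1-\kappa)|I|$. If $\tau$ is not full, fix an open $G_\tau\supset A$ with
$$\lambda\{t\in I:(t,g(t))\in G_\tau\}<(1-\kappa)|I|\quad\text{for all }\tau\text{-eligible }g.\tag{3}$$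

*Example.* Let $d=1$ and $A=[0,1]\times\{\frac12\}$. If $|y-\frac12|\le\rho_n$ and $|z-\frac12|\le\rho_n$, then $g\equiv\frac12$ is eligible and $\tau$ is full. If $|y-\frac12|>\rho_n+L2^{-n}$, then $B_\tau$ misses $A$; the choice $G_\tau=X\setminus B_\tau$ shows that $\tau$ is not full, since eligible curves spend no time there.

For $f\in\mathcal L_L$ and $I$ of level $n$, call a triple $\tau=(I,y,z)$ *compatible with $f$* if $f|_{\bar I}$ is $\tau$-eligible, that is, $|f(a)-y|\le\rho_n$ and $|f(b)-z|\le\rho_n$. At least one compatible triple exists, since $S_n$ is a $\rho_n$-net. Call $I$ *full for $f$* if some triple $(I,y,z)$ compatible with $f$ is full.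

**Step 2 (rerouting over a full interval).** This step carries out the first alternative. Let $I$ be full for $f$ and let $G'\supset A$ be open. A full compatible triple supplies an $L$-Lipschitz $g:\bar I\to Q$ with $|g(a)-f(a)|\le2\rho_n$, $|g(b)-f(b)|\le2\rho_n$ and $\lambda\{t\in I:(t,g(t))\in G'\}\ge(1-\kappa)|I|$. Put $\sigma=\frac\kappa2|I|$. Define $\tilde f$ on $\bar I$ by $\tilde f=g$ on $[a+\sigma,b-\sigma]$, affine on $[a,a+\sigma]$ from $f(a)$ to $g(a+\sigma)$, and affine on $[b-\sigma,b]$ from $g(b-\sigma)$ to $f(b)$. The values lie in $Q$ as $Q$ is convex. The slopes of the affine parts are at most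
$$\frac{L\sigma+2\rho_n}\sigma=L+\frac{\kappa(L'-L)2^{-n}/2}{\kappa2^{-n}/2}=L'.$$
So $\tilde f:\bar I\to Q$ is $L'$-Lipschitz, agrees with $f$ at $a$ and $b$, and differs from $g$ only on a set of measure at most $2\sigma=\kappa|I|$. Hence
$$\lambda\{t\in I:(t,\tilde f(t))\in G'\}\ge(1-2\kappa)|I|.\tag{4}$$

**Step 3 (Whitney intervals).** This step selects, for a given neighborhood $W$ of $A$, the intervals over which $f$ is tested. Let $W\supset A$ be open and $\delta_W(p)=\operatorname{dist}(p,X\setminus W)$, with $\delta_X\equiv\infty$. If $W\ne X$, then $\delta_W$ is $1$-Lipschitz, and it is positive exactly on $W$. For $f\in\mathcal L_L$ call a dyadic $I=[a,b)$ of level $n$ *good for $(f,W)$* if $\delta_W(a,f(a))>c2^{-n}$. Let $\mathcal I(f,W)$ be the family of maximal good intervals. Each good interval lies in a maximal one, since it has only finitely many dyadic ancestors, and distinct maximal ones are disjoint.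

(i) *If $I$ is good and $\tau=(I,y,z)$ is compatible with $f$, then $B_\tau\subset W$. Moreover $\bigcup\mathcal I(f,W)=\{t\in[0,1):(t,f(t))\in W\}$.* Indeed, $(a,f(a))\in B_\tau$ and $\operatorname{diam}B_\tau\le c2^{-n}<\delta_W(a,f(a))$, so $B_\tau\subset W$. As $B_\tau$ contains the graph of $f$ over $\bar I$, this gives "$\subset$". Conversely, let $t\in[0,1)$ and $(t,f(t))\in W$. The left end points $a_n$ of the dyadic intervals of level $n$ containing $t$ tend to $t$. So $\delta_W(a_n,f(a_n))\to\delta_W(t,f(t))>0$ (if $W\neq X$), and the interval of level $n$ is good for large $n$. If $W=X$, every dyadic interval is good.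

(ii) *If $I\in\mathcal I(f,W)$ has level $n\ge1$ and $\tau=(I,y,z)$ is compatible with $f$, then $\delta_W\le4c2^{-n}$ on $B_\tau$.* The parent of $I$, with left end point $a'$, is not good, so $\delta_W(a',f(a'))\le c2^{-(n-1)}=2c2^{-n}$. Also $|a-a'|\le2^{-n}$, so $|(a,f(a))-(a',f(a'))|\le(1+L)2^{-n}\le c2^{-n}$. For $p\in B_\tau$, $|p-(a,f(a))|\le c2^{-n}$. Adding up, $\delta_W(p)\le4c2^{-n}$.

**Step 4 (the shrinking operation).** This step carries out the second alternative for all $f$ at once. Let $\mathcal T(W)$ be the set of triples $\tau$ (of level $n$, say) with $B_\tau\subset W$ and either $n=0$ or $\delta_W\le4c2^{-n}$ on $B_\tau$. Define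
$$\Phi(W)=W\setminus\bigcup\{B_\tau\setminus G_\tau:\tau\in\mathcal T(W)\text{ not full}\}.$$

*$\Phi(W)$ is open and $A\subset\Phi(W)\subset W$.* We check that $\{B_\tau\}_{\tau\in\mathcal T(W)}$ is locally finite in $W$. If $W=X$, only $n=0$ occurs, as $\delta_X\equiv\infty$. Otherwise let $p\in W$ and $r=\delta_W(p)>0$. On $B(p,r/2)$ we have $\delta_W\ge r/2$. So if $B_\tau$ meets this ball, then $n=0$ or $r/2\le4c2^{-n}$. That leaves finitely many levels, hence finitely many triples. So the removed set is a union, locally finite in $W$, of compact sets $B_\tau\setminus G_\tau$. It is therefore closed in $W$, and $\Phi(W)$ is open. Since $A\subset W$ and $A\subset G_\tau$ for all $\tau$ that are not full, $A\subset\Phi(W)$.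

(iii) *If $I\in\mathcal I(f,W)$ is not full for $f$, then $\lambda\{t\in I:(t,f(t))\in\Phi(W)\}\le(1-\kappa)|I|$.* Take a triple $\tau=(I,y,z)$ compatible with $f$. By (i) and (ii), $\tau\in\mathcal T(W)$. It is not full, because $I$ is not full for $f$. The graph of $f|_{\bar I}$ lies in $B_\tau$. So if $t\in I$ and $(t,f(t))\in\Phi(W)$, then $(t,f(t))\notin B_\tau\setminus G_\tau$, hence $(t,f(t))\in G_\tau$. As $f|_{\bar I}$ is $\tau$-eligible, (3) gives the bound.

*Sanity check.* For $A=\emptyset$ no triple is full, and we may choose every $G_\tau=\emptyset$. The sets $B_\tau$ of level $0$ cover $X$, so $\Phi(X)=\emptyset$, as it should be.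

**Step 5 (iteration).** We shrink $k$ times, so that $f$ can survive only on full intervals, up to a small set. Let
$$W_0=X,\qquad W_{j+1}=\Phi(W_j),\qquad G=W_k .$$
Then $G$ is open, $A\subset G$, and $G$ depends on neither $f$, $G'$ nor $H$. Fix $f\in\mathcal L_L$. Let
$$U_j=\{t\in[0,1):(t,f(t))\in W_j\}=\bigcup\mathcal I(f,W_j),$$
let $T_j$ be the union of those members of $\mathcal I(f,W_j)$ that are full for $f$, and let $R_j=U_j\setminus\bigcup_{i<j}T_i$. So $R_0=[0,1)$.

If $i<j$, then $W_j\subset W_i$ and $\delta_{W_j}\le\delta_{W_i}$, so intervals good for $(f,W_j)$ are good for $(f,W_i)$. Hence every $I\in\mathcal I(f,W_j)$ lies in one member of $\mathcal I(f,W_i)$. It is contained in $T_i$ if that member is full for $f$, and disjoint from $T_i$ otherwise. So $R_j$ is a union of members of $\mathcal I(f,W_j)$. Since $U_{j+1}\subset U_j$, we have $R_{j+1}=U_{j+1}\cap(R_j\setminus T_j)$; that is, $R_{j+1}$ is the union of the sets $U_{j+1}\cap I$ over those $I\in\mathcal I(f,W_j)$ with $I\subset R_j$ that are not full for $f$. By (iii) each of these has measure at most $(1-\kappa)|I|$. Summing over the disjoint $I$, $\lambda(R_{j+1})\le(1-\kappa)\lambda(R_j)$.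 Therefore
$$\lambda(R_k)\le(1-\kappa)^k\le\frac\varepsilon2,\qquad\{t\in[0,1):(t,f(t))\in G\}=U_k\subset T\cup R_k,\qquad T=\bigcup_{i<k}T_i.\tag{5}$$

**Step 6 (rerouting and counting).** We now bring in $G'$ and $H$. The set $T$ is a union of dyadic intervals that are full for $f$. The maximal ones among these intervals are disjoint, countable in number, and have union $T$. So a finite subfamily has union $T'$ with $\lambda(T\setminus T')\le\kappa$. Let $G'\supset A$ and $H$ be open. Replace $f$ on each of these finitely many intervals as in Step 2, and leave it unchanged elsewhere. As the replacements agree with $f$ at the end points, the result $\tilde f$ is in $\mathcal L_{L'}$, and by (4)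
$$\lambda\{\tilde f\in G'\cup H\}\ge(1-2\kappa)\lambda(T')+\lambda(\{f\in H\}\setminus T').$$
On the other hand, by (5), up to the null set $\{1\}$,
$$\{f\in G\cup H\}\subset T'\cup(T\setminus T')\cup R_k\cup(\{f\in H\}\setminus T').$$
Hence
$$\lambda\{f\in G\cup H\}\le\lambda(T')+\lambda(\{f\in H\}\setminus T')+\kappa+\frac\varepsilon2\le\lambda\{\tilde f\in G'\cup H\}+3\kappa+\frac\varepsilon2\le C_{L'}(G'\cup H)+\varepsilon,$$
where the last step uses $3\kappa\le\varepsilon/2$. Take the supremum over $f\in\mathcal L_L$. This proves Lemma 2, and with it Theorems A and B. $\square$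

The curve is left alone outside $T'$, so whatever time it spends in $H$ there is kept. This is why an arbitrary $H$ can be carried along.

## 7. $G_\delta$ hulls, and a non-analytic counterexample under CH

Part 1 of Theorem C was proved in Section 4.

**Proof of Theorem C, part 2.** We go around the three conditions in a circle.

**Step 1 (a uniformly purely unrectifiable set has a purely unrectifiable $G_\delta$ hull).** The point is that countably many open sets suffice, although there are uncountably many arcs. Let $N$ be uniformly purely unrectifiable with constant $\eta$. Choose finitely many arcs $I_1,\dots,I_r$ of length $\eta$ whose centers form an $\eta/4$-net of the circle in angular distance. Then every arc of length $\eta/2$ lies in some $I_j$: its points are within $\eta/4$ of its center, hence within $\eta/2$ of the center of a suitable $I_j$. For $j\le r$ and $k\ge1$ take an open $G_{j,k}\supset N$ as in the definition for $I_j$ and $\varepsilon=1/k$. Put $M=\bigcap_{j,k}G_{j,k}$, a $G_\delta$ set containing $N$. Given an arc $I$ of length $\eta/2$ and $\varepsilon>0$, choose $j$ with $I\subset I_j$ and $k$ with $1/k<\varepsilon$.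 Then $G_{j,k}\supset M$ is as required. So $M$ is uniformly purely unrectifiable with constant $\eta/2$, hence purely unrectifiable.

**Step 2 (the remaining implications).** A $G_\delta$ set is analytic, so the second condition implies the third. If $N$ is contained in a purely unrectifiable analytic set, then that set is uniformly purely unrectifiable by Theorem A. The uniform property passes to subsets, because the same open sets serve. So $N$ is uniformly purely unrectifiable. $\square$

**Proof of Theorem C, part 3.** Assume the continuum hypothesis. The plan is to build $N$ point by point, dodging every rectifiable curve from some stage on, and at the same time escaping every open set that could witness uniformity.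

**Step 1 (possible witnesses leave room).** Let $\mathcal O$ be the family of open $G\subset\mathbb R^2$ for which there is a unit vector $e$ with $\mu(\gamma^{-1}(G))<\frac12$ for every $\gamma:[0,1]\to\mathbb R^2$ with $\gamma'\equiv e$. If $G\in\mathcal O$, then every segment of length $1$ in direction $e$ meets $\mathbb R^2\setminus G$ in measure more than $\frac12$. By Fubini, applied to a unit square with a side parallel to $e$, the set $\mathbb R^2\setminus G$ has positive area.

**Step 2 (transfinite choice).** There are at most continuum many open sets and continuum many rectifiable curves, and $\emptyset\in\mathcal O$. So we may enumerate, with repetitions if necessary, $\mathcal O$ as $(G_\alpha)_{\alpha<\omega_1}$ and the rectifiable curves as $(\Gamma_\alpha)_{\alpha<\omega_1}$. A rectifiable curve has finite $\mathcal H^1$ measure, hence zero area. For each $\alpha<\omega_1$ the union $\bigcup_{\beta\le\alpha}\Gamma_\beta$ is countable, so it has zero area. By Step 1 we can choose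
$$x_\alpha\notin G_\alpha\cup\bigcup_{\beta\le\alpha}\Gamma_\beta .$$
Let $N=\{x_\alpha:\alpha<\omega_1\}$.

**Step 3 (the two properties).** We verify that $N$ is as claimed. Each $\Gamma_\beta$ contains no $x_\alpha$ with $\alpha\ge\beta$, so $\Gamma_\beta\cap N$ is countable and has measure zero. Hence $N$ is purely unrectifiable. No member $G_\alpha$ of $\mathcal O$ contains $N$, since $x_\alpha\notin G_\alpha$. Suppose that $N$ were uniformly purely unrectifiable with some constant $\eta$. Take an arc $I$ of length $\eta$, $\varepsilon=\frac12$, and the corresponding open $G\supset N$. With any $e\in I$, the curves with $\gamma'\equiv e$ satisfy $\gamma'\in I$, so $G\in\mathcal O$. But then $G$ does not contain $N$, a contradiction. Finally, $N$ is not analytic, by Theorem A. $\square$
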